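
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Real spectra of doubly stochastic matrices\\ without symmetric realizations}


\begin{abstract}
We show that for every $n\ge 4$ there is a list of $n$ real numbers that is the spectrum of an $n\times n$ doubly stochastic matrix but not of any symmetric one. The lists have the form $(1,a,\dots,a,c)$ with $a$ repeated $n-2$ times. For such lists the symmetric problem becomes the maximization of $\|w\|^2$ over vectors $w$ of sum zero whose entries satisfy simple product bounds, and we solve it exactly in the range we need. The nonsymmetric matrices arise by starting from an extremal symmetric matrix and breaking its symmetry. The difference between the two sets of spectra has nonempty interior in the hyperplane $\lambda_1=1$, so the phenomenon does not depend on repeated eigenvalues.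
\end{abstract}

\section{The question and the answer}

A \emph{doubly stochastic} matrix is an entrywise nonnegative real matrix in which every row and every column sums to $1$. A matrix \emph{realizes} a list $\lambda=(\lambda_1,\dots,\lambda_n)$ if the $\lambda_i$ are its eigenvalues, counted with multiplicity. Put
\begin{align*}
\Theta_n^R&=\{\lambda\in\mathbb R^n:\ \lambda\text{ is realized by some } n\times n\text{ doubly stochastic matrix}\},\\
\Theta_n^s&=\{\lambda\in\mathbb R^n:\ \lambda\text{ is realized by some symmetric } n\times n\text{ doubly stochastic matrix}\}.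
\end{align*}
The real doubly stochastic inverse eigenvalue problem (RDIEP) asks for a description of $\Theta_n^R$, and its symmetric version (SDIEP) asks for a description of $\Theta_n^s$. Clearly $\Theta_n^s\subseteq\Theta_n^R$. The question treated here, posed in \cite{source}, is whether the two problems are the same: if a doubly stochastic matrix happens to have real spectrum, can that spectrum also be realized symmetrically? Averaging $A$ with $A^T$ gives a symmetric doubly stochastic matrix, but in general with a different spectrum, so there is something to prove either way.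

For small orders the answer is yes. The case $n=1$ is trivial, and every $2\times 2$ doubly stochastic matrix has the form $\left(\begin{smallmatrix}p&1-p\\1-p&p\end{smallmatrix}\right)$ and is symmetric. It is also known that $\Theta_3^s=\Theta_3^R$; see \cite{source}. One might guess that this continues, but it stops at once.

To find a place where the two sets differ, consider lists $(1,a,\dots,a,c)$ in which $a$ occurs $n-2$ times. Write $x^{(r)}$ for $x$ repeated $r$ times, $\mathbf 1$ for the all-ones column vector and $J=\mathbf 1\mathbf 1^T$, with sizes clear from the context. The vector $\mathbf 1$ is a left and right eigenvector of every doubly stochastic matrix. A symmetric realization of $(1,a^{(n-2)},c)$ with $c<a<1$ is therefore determined by one unit vector, its eigenvector for $c$. A nonsymmetric realization need not be diagonalizable, so prescribing an eigenvalue of multiplicity $n-2$ restricts it much less. For $n=3$ the multiplicity is $1$ and this extra freedom is absent. From $n=4$ on it can be used.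

Throughout, $m=\lfloor n/2\rfloor$.

\begin{theorem}\label{thm:main}
For every $n\ge 4$ there are explicit numbers $0<a<1$ and $c<a$ such that
\[
(1,a^{(n-2)},c)\in\Theta_n^R\setminus\Theta_n^s .
\]
One may take
\begin{itemize}
\item $(1,\frac25,\frac25,-\frac45)$ for $n=4$;
\item $(1,\frac8{23},\frac8{23},\frac8{23},-\frac{16}{23})$ for $n=5$;
\item $a=\frac{\kappa}{1+\kappa}$ and $c=a-(1-a)\,\frac{2m}{n}\bigl(1+\frac{4}{25m^3}\bigr)$, where $\kappa=\frac{2m}{n}\bigl(\frac1{5m}+\frac{2}{25m^3}\bigr)$, for $n\ge 6$.
\end{itemize}
\end{theorem}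

Together with the small orders discussed above, this answers the question.

\begin{corollary}
$\Theta_n^s=\Theta_n^R$ if and only if $n\le 3$.
\end{corollary}

To exclude symmetric realizations we determine exactly which of these lists have one, under a restriction on $a$ when $m\ge3$.

\begin{theorem}\label{thm:sym}
Let $n\ge4$, $0<a<1$ and $k=1+\frac{na}{1-a}$. If $m\ge 3$, assume that $k+\sqrt k\le 3$. Put
\[
\Phi=2\Bigl(k+\frac1k\Bigr)\ \text{ if } m=2,\qquad \Phi=2m\ \text{ if } m\ge 3 .
\]
Then, for $c\le a$,
\[
(1,a^{(n-2)},c)\in\Theta_n^s\quad\Longleftrightarrow\quad \frac{a-c}{1-a}\le\frac{\Phi}{n}.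
\]
\end{theorem}

The lists of Theorem~\ref{thm:main} have repeated entries and the matrices we construct have nontrivial Jordan blocks, but neither feature is essential.

\begin{theorem}\label{thm:open}
For every $n\ge4$ the set $\Theta_n^R\setminus\Theta_n^s$ has nonempty interior relative to the hyperplane $\{\lambda\in\mathbb R^n:\lambda_1=1\}$. In particular it contains lists with pairwise distinct entries that are realized by entrywise positive, diagonalizable doubly stochastic matrices.
\end{theorem}

Section~\ref{sec:norm} puts the problem in a normal form. Section~\ref{sec:four} carries out both sides by hand in order four. Sections~\ref{sec:symbig} and~\ref{sec:even} treat the symmetric and the nonsymmetric side for $m\ge3$; the proof of Theorem~\ref{thm:sym} is at the end of Section~\ref{sec:symbig}. Section~\ref{sec:odd} passes to odd orders and completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:open} proves Theorem~\ref{thm:open}.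

\section{A normal form}\label{sec:norm}

\subsection{Cores}

Subtracting $aI$ and rescaling turns the repeated eigenvalue $a$ into $0$. The price is that negative diagonal entries become possible.

\begin{definition}
Let $n\ge2$, $\kappa\ge0$ and $\mu>0$. A \emph{$(\kappa,\mu)$-core} of order $n$ is a real $n\times n$ matrix with all row and column sums equal to $1$, nonnegative off-diagonal entries, diagonal entries at least $-\kappa$, and spectrum $(1,0^{(n-2)},-\mu)$.
\end{definition}

\begin{lemma}\label{lem:core}
Let $n\ge2$, $0\le a<1$, $c<a$, and put $\kappa=\frac a{1-a}$, $\mu=\frac{a-c}{1-a}$. The map $A\mapsto M=\frac1{1-a}(A-aI)$ is a bijection from the doubly stochastic matrices with spectrum $(1,a^{(n-2)},c)$ onto the $(\kappa,\mu)$-cores of order $n$. It preserves symmetry in both directions.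
\end{lemma}

\begin{proof}
The inverse map is $M\mapsto aI+(1-a)M$. Row and column sums of $A$ are $1$ exactly when those of $M$ are. Off-diagonal entries are multiplied by a positive number. A diagonal entry of $A$ is nonnegative exactly when the corresponding entry of $M$ is at least $-\frac{a}{1-a}=-\kappa$. The eigenvalues $1,a,c$ of $A$ become $1,0,\frac{c-a}{1-a}=-\mu$.
\end{proof}

So the question is: \emph{for a given diagonal allowance $\kappa$, how large can $\mu$ be, with and without symmetry?} The answer for symmetric cores is best expressed through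
\[
k=1+n\kappa .
\]
With $\kappa=\frac a{1-a}$ this is the $k$ of Theorem~\ref{thm:sym}.

\begin{lemma}\label{lem:w}
A symmetric matrix $M$ of order $n$ is a $(\kappa,\mu)$-core if and only if $M=\frac1n(J-ww^T)$ for a vector $w\in\mathbb R^n$ with $\sum w_i=0$, $\sum w_i^2=n\mu$ and
\begin{equation}\label{eq:feas}
w_iw_j\le 1\quad(i\ne j),\qquad w_i^2\le k,
\end{equation}
where $k=1+n\kappa$.
\end{lemma}

\begin{proof}
Let $M$ be a symmetric $(\kappa,\mu)$-core. Its eigenvalue $1$ is simple, since the others are $0$ and $-\mu<0$, and its eigenvector is $\mathbf 1$. If $u\perp\mathbf 1$ is a unit eigenvector for $-\mu$, the spectral theorem gives $M=\frac1nJ-\mu uu^T$. Put $w=\sqrt{n\mu}\,u$. The off-diagonal entries of $M$ are $\frac1n(1-w_iw_j)$, and the condition $\frac1n(1-w_i^2)\ge-\kappa$ on the diagonal says $w_i^2\le k$. Conversely, for such a $w$ the matrix $\frac1n(J-ww^T)$ fixes $\mathbf 1$, maps $w$ to $-\frac{\|w\|^2}{n}w=-\mu w$, and annihilates everything orthogonal to both. By the same computation its entries satisfy the required inequalities.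
\end{proof}

From now on we read \eqref{eq:feas} as a condition on $w\in\mathbb R^n$ for a given number $k\ge1$. If $w$ satisfies \eqref{eq:feas}, then so does $\theta w$ for $0<\theta\le1$. Hence every value of $\mu$ below an attainable one is attainable, and \emph{the symmetric problem is to maximize $\sum w_i^2$ over vectors of sum zero that satisfy \eqref{eq:feas}.}

\subsection{Two estimates}

Condition \eqref{eq:feas} does not restrict products of entries of opposite sign. Among entries of the same sign, at most one can exceed $1$ in modulus, and if it equals $z>1$ in modulus then the others have modulus at most $1/z$. So there are two natural candidates for a maximizer: \emph{flat} vectors with all entries $\pm1$, and \emph{peaked} vectors, in which each sign class has one entry of modulus $\sqrt k$ and all others of modulus $1/\sqrt k$; in odd order a further entry $0$ is added. The next lemma bounds one sign class at a time. Its bounds are convex in $z$, so only the values $z=1$ and $z=\sqrt k$ matter, and these correspond to the flat and the peaked case.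

\begin{lemma}\label{lem:est}
Let $k\ge 1$, and let $w\in\mathbb R^n$, $w\ne0$, have sum zero and satisfy \eqref{eq:feas}. Put $P=\{i:w_i>0\}$, $N=\{i:w_i<0\}$, $L=\sum_{P}w_i=\sum_N|w_i|>0$ and $p=\min(|P|,|N|)$, so that $1\le p\le m$. Then
\begin{enumerate}
\item[\textup{(i)}] $\displaystyle\sum_{i\in R}w_i^2\le\max\Bigl(L,\ k-1+\frac{L}{\sqrt k}\Bigr)$ for each $R\in\{P,N\}$;
\item[\textup{(ii)}] $\displaystyle L\le\max\Bigl(p,\ \sqrt k+\frac{p-1}{\sqrt k}\Bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $z=\max_R|w_i|$, so $z\le\sqrt k$. If $z\le1$, then $\sum_Rw_i^2\le\sum_R|w_i|=L$. If $z>1$, the other members of $R$ have modulus at most $1/z$ and their moduli sum to $L-z$, so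
\[
\sum_{i\in R}w_i^2\le z^2+\frac1z(L-z)=z^2-1+\frac Lz .
\]
The right-hand side is a convex function of $z\in[1,\sqrt k]$, hence at most the larger of its end values $L$ and $k-1+L/\sqrt k$.

(ii) Let $R$ be a sign class with $p$ elements and $z=\max_R|w_i|$. If $z\le 1$, then $L\le p$. If $z>1$, then $L\le z+\frac{p-1}z$, again convex on $[1,\sqrt k]$, with end values $p$ and $\sqrt k+\frac{p-1}{\sqrt k}$.
\end{proof}

\section{Order four}\label{sec:four}

\subsection{The symmetric bound}

The argument works equally for $n=5$, so we state it for $m=2$.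

\begin{proposition}\label{prop:m2}
Let $n\in\{4,5\}$ and $k\ge1$. The maximum of $\sum w_i^2$ over $w\in\mathbb R^n$ with $\sum w_i=0$ and \eqref{eq:feas} is $2(k+\frac1k)$.
\end{proposition}

\begin{proof}
Let $w\ne0$ and put $v=\sqrt k+1/\sqrt k\ge 2$. Since $p\le2$, Lemma~\ref{lem:est}(ii) gives $L\le v$. Then $k-1+L/\sqrt k\le k+\frac1k$. Moreover $L\le v\le v^2-2=k+\frac1k$, because $v\ge2$. So Lemma~\ref{lem:est}(i) bounds the contribution of each of the two sign classes by $k+\frac1k$. Equality is attained by the peaked vector $(\frac1{\sqrt k},\sqrt k,-\frac1{\sqrt k},-\sqrt k)$, with a $0$ appended when $n=5$.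
\end{proof}

\subsection{Breaking the symmetry of an extremal matrix}

We now look for nonsymmetric matrices beyond this bound. The idea is to take a symmetric matrix \emph{on} the boundary, keep its diagonal blocks, which contain the entries pressed against their constraints, and let the rest become nonsymmetric.

Consider the lists $(1,a,a,-2a)$ with $0<a<1$, those of trace $1$. Here $\mu=\frac{3a}{1-a}=3\kappa=\frac34(k-1)$. By Proposition~\ref{prop:m2} a symmetric realization exists if and only if $\frac34(k-1)\le\frac12(k+\frac1k)$, that is, $k^2-3k-2\le0$, or $k\le k_0=\frac{3+\sqrt{17}}2$. Since $a=\frac{k-1}{k+3}$, this reads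
\begin{equation}\label{eq:a0}
a\le a_0=\frac{\sqrt{17}-1}{8}=0.390\ldots
\end{equation}
At $a=a_0$ we may use the peaked vector $w=(\frac1{\sqrt k},\sqrt k,-\frac1{\sqrt k},-\sqrt k)$ with $k=k_0$. The resulting doubly stochastic matrix has off-diagonal entries $\frac{1-a}4(1-w_iw_j)$ and diagonal entries $\frac{1-a}4(k-w_i^2)$. It vanishes at the positions $(1,2)$, $(3,4)$, their transposes, $(2,2)$ and $(4,4)$. The two remaining diagonal entries are equal and the trace is $1$, so both diagonal blocks are $\mathrm{diag}(\frac12,0)$.

Keep these diagonal blocks. Each off-diagonal block must then have row sums $\frac12,1$ and column sums $\frac12,1$, which leaves one parameter per block. So the doubly stochastic matrices with these diagonal blocks are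
\[
A(x,y)=\frac18\begin{pmatrix}4&0&1+x&3-x\\0&0&3-x&5+x\\1+y&3-y&4&0\\3-y&5+y&0&0\end{pmatrix},\qquad -1\le x,y\le 3,
\]
and $A(x,y)$ is symmetric exactly when $x=y$.

The space $\mathbf 1^\perp$ is invariant under $A=A(x,y)$ and has basis $g=(1,1,-1,-1)^T$, $f_1=(1,-1,0,0)^T$, $f_2=(0,0,1,-1)^T$. Directly,
\begin{align*}
8Ag&=(0,-8,0,8)^T=-4g+4f_1-4f_2,\\
8Af_1&=(4,0,2y-2,-2-2y)^T=2g+2f_1+2y f_2,\\
8Af_2&=(2x-2,-2-2x,4,0)^T=-2g+2xf_1+2f_2 .
\end{align*}
So on $\mathbf 1^\perp$ the matrix of $4A-I$ in this basis is
\[
B=\begin{pmatrix}-3&1&-1\\2&0&x\\-2&y&0\end{pmatrix}.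
\]
It has trace $-3$. Its principal $2\times2$ minors are $-2$, $-2$, $-xy$, and its determinant is $3xy-2x-2y$. Hence
\begin{equation}\label{eq:chi}
\det(zI-B)=z^3+3z^2-(4+xy)z+2(x+y)-3xy .
\end{equation}

Only $x+y$ and $xy$ enter. We want a double root $\alpha$. The third root is then $-3-2\alpha$, and comparing \eqref{eq:chi} with $(z-\alpha)^2(z+3+2\alpha)$ gives
\begin{equation}\label{eq:sq}
xy=3\alpha^2+6\alpha-4,\qquad x+y=\alpha^3+6\alpha^2+9\alpha-6 .
\end{equation}
Do these equations have real solutions? Expanding shows
\[
(x+y)^2-4xy=(\alpha^2+3\alpha-2)^2(\alpha^2+6\alpha+13),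
\]
and $\alpha^2+6\alpha+13=(\alpha+3)^2+4>0$. So $x,y$ are real for every real $\alpha$, and for $\alpha>0$ they coincide only at $\alpha_0=\frac{\sqrt{17}-3}{2}$. On $\mathbf 1^\perp$ the eigenvalues of $A$ are $a=\frac{1+\alpha}4$ (twice) and $\frac{-2-2\alpha}4=-2a$. At $\alpha_0$ we have $a=a_0$, the symmetric boundary case \eqref{eq:a0}. Nothing stops us from taking $\alpha$ slightly larger, as long as $-1\le x,y\le3$. A convenient choice is $\alpha=\frac35$.

\begin{proposition}\label{prop:four}
The list $(1,\frac25,\frac25,-\frac45)$ lies in $\Theta_4^R\setminus\Theta_4^s$. There is a $(\kappa_1,\mu_1)$-core of order $4$ with $\kappa_1=\frac23$ and $\mu_1=2$. For it $k=1+4\kappa_1=\frac{11}3$ and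
\[
\mu_1=2>\frac{65}{33}=\frac{1}{4}\cdot 2\Bigl(k+\frac1k\Bigr).
\]
\end{proposition}

\begin{proof}
Let $x,y=\frac{111\pm4\sqrt{106}}{125}$. Then $x+y=\frac{222}{125}$ and $xy=\frac{12321-1696}{15625}=\frac{17}{25}$, in agreement with \eqref{eq:sq} for $\alpha=\frac35$. Since $\sqrt{106}<11$, we have $0<x,y<3$, so $A=A(x,y)$ is doubly stochastic. By \eqref{eq:chi},
\[
\det(zI-B)=z^3+3z^2-\tfrac{117}{25}z+\tfrac{189}{125}=\bigl(z-\tfrac35\bigr)^2\bigl(z+\tfrac{21}5\bigr),
\]
so $A$ has spectrum $(1,\frac25,\frac25,-\frac45)$. By Lemma~\ref{lem:core}, $\frac13(5A-2I)$ is a core with $\kappa_1=\frac{2/5}{3/5}=\frac23$ and $\mu_1=\frac{6/5}{3/5}=2$. Finally $\frac12(\frac{11}3+\frac3{11})=\frac{65}{33}<2$, so Proposition~\ref{prop:m2} and Lemma~\ref{lem:w} exclude a symmetric core with the same $\kappa_1,\mu_1$, and Lemma~\ref{lem:core} excludes a symmetric realization of the list.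
\end{proof}

\begin{remark}
When $A(x,y)$ is symmetric, it is diagonalizable, so a double root $\alpha$ forces $B-\alpha I$ to have rank at most $1$. When $x\ne y$ only the characteristic polynomial has to cooperate. For $\alpha=\frac35$ the upper left $2\times 2$ minor of $B-\alpha I$ is $\frac{54}{25}-2\ne0$. So the rank is $2$, and the matrix $A$ of Proposition~\ref{prop:four} is not diagonalizable.
\end{remark}

\section{The symmetric side for $m\ge3$}\label{sec:symbig}

For $m\ge3$ and small $k$ the flat vector takes over from the peaked one. For $n=2m$ the flat vector gives $\sum w_i^2=2m$, and the peaked vector with $m$ entries of each sign gives $2(k+\frac{m-1}k)$. For $k\ge1$ we have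
\[
k+\frac{m-1}{k}\le m\iff (k-1)(k-m+1)\le0\iff k\le m-1 .
\]
The second equivalence uses $m-1\ge1$; at $k=1$ both sides hold. So the bound $2m$ fails once $k>m-1$, and some upper bound on $k$ is needed. The condition $k+\sqrt k\le3$ leaves enough room for our purpose and makes the proof short.

\begin{proposition}\label{prop:m3}
Let $n\ge6$, $m=\lfloor n/2\rfloor\ge3$, $k\ge1$ and $k+\sqrt k\le3$. The maximum of $\sum w_i^2$ over $w\in\mathbb R^n$ with $\sum w_i=0$ and \eqref{eq:feas} is $2m$.
\end{proposition}

\begin{proof}
The vector $(1^{(m)},(-1)^{(m)})$, with a $0$ appended when $n$ is odd, is admissible and gives $2m$. Now let $w\ne 0$ be admissible, with $L$ and $p$ as in Lemma~\ref{lem:est}. The two terms in Lemma~\ref{lem:est}(i) agree at $L=k+\sqrt k$ when $k>1$, so we split there.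

\emph{If $L\le k+\sqrt k$}, then $k-1+\frac{L}{\sqrt k}\le k-1+\sqrt k+1=k+\sqrt k$. So each sign class contributes at most $k+\sqrt k\le3$, and the total is at most $6\le2m$.

\emph{If $L>k+\sqrt k$}, then
\[
L\Bigl(1-\frac1{\sqrt k}\Bigr)\ge(\sqrt k+1)(\sqrt k-1)=k-1,
\]
that is, $k-1+\frac{L}{\sqrt k}\le L$. By Lemma~\ref{lem:est}(i) the total is at most $2L$, and it remains to show $L\le m$. If $p\le2$, then, since $2\le\sqrt k+\frac1{\sqrt k}$, Lemma~\ref{lem:est}(ii) would give $L\le\sqrt k+\frac1{\sqrt k}\le\sqrt k+k$, a contradiction. So $p\ge3$. Since $k+\sqrt k\le3$ forces $\sqrt k<2\le p-1$, we have $1\le\frac{p-1}{\sqrt k}$. Multiplying by $\sqrt k-1\ge0$ gives $\sqrt k-1\le(p-1)-\frac{p-1}{\sqrt k}$, that is, $\sqrt k+\frac{p-1}{\sqrt k}\le p$. Now Lemma~\ref{lem:est}(ii) yields $L\le p\le m$.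
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
For $c=a$ the inequality holds trivially and $aI+\frac{1-a}nJ$ is a symmetric realization. Let $c<a$, $\kappa=\frac a{1-a}$ and $\mu=\frac{a-c}{1-a}$. By Lemmas~\ref{lem:core} and~\ref{lem:w}, a symmetric realization exists if and only if some $w$ with $\sum w_i=0$ and \eqref{eq:feas} has $\sum w_i^2=n\mu$. By Propositions~\ref{prop:m2} and~\ref{prop:m3} the maximum of $\sum w_i^2$ is $\Phi$. By scaling, every value in $(0,\Phi]$ occurs. So the condition is $n\mu\le\Phi$.
\end{proof}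

\section{Nonsymmetric cores of even order $2m\ge6$}\label{sec:even}

\subsection{The plan}

By Proposition~\ref{prop:m3}, a small diagonal allowance $\kappa$ is of no use to a symmetric core of order $2m$: it cannot raise $\mu$ above $1$, the value already reached with $\kappa=0$ by the flat core
\[
C_0=\begin{pmatrix}0&\frac1mJ\\ \frac1mJ&0\end{pmatrix},
\]
where the blocks are $m\times m$. We perturb $C_0$ to a matrix $C$ and aim at $\mu>1$ with small $\kappa$. The matrix $C_0$ fixes $e=(\mathbf 1;\mathbf 1)$, maps $\omega=(\mathbf 1;-\mathbf 1)$ to $-\omega$ and annihilates the orthogonal complement of both. Let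
\[
f=(1,-1,0,\dots,0)^T,\qquad s=(1,1,0,\dots,0)^T\in\mathbb R^m,\qquad F=(f;0),\quad F'=(0;f).
\]

\emph{Pushing $-1$ down.} Suppose that the perturbation couples $\omega$ with $F$ in both directions: $C\omega$ acquires a multiple of $F$ and $CF$ a multiple of $\omega$, with product of coefficients $\beta>0$. Then the factor $(\lambda+1)\lambda$ of the characteristic polynomial turns into $(\lambda+1)\lambda-\beta$, and the root at $-1$ moves below $-1$. The root at $0$ moves up. To return it to $0$ we lower the coefficient of $F$ in $CF$ by $\beta$, because $(\lambda+1)(\lambda+\beta)-\beta=\lambda(\lambda+1+\beta)$. The coupling will come from putting $\mp t$ at the first two places of the diagonal, which uses the allowance, and from the terms that then restore the row and column sums.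

\emph{The obstruction and its removal.} The same diagonal entries also couple $F$ with $s$, because $\mathrm{diag}(-t,t,0,\dots,0)f=-ts$. This gives a coupling between $F$ and the part of $s$ orthogonal to $\mathbf 1$. Its product of coefficients is a positive number $\gamma$, and alone it would split the eigenvalue $0$. We add another coupling, between $F$ and $F'$, with product $-\gamma$. It comes from terms $b\,ff^T$ and $b'ff^T$ in the two off-diagonal blocks, and it needs $bb'<0$. Symmetry would force $b=b'$. \emph{This is the only place where the matrix fails to be symmetric.}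

For $m=2$ this route would not suffice as it stands. There the push is $\frac{4t^2}m=2t^2$, while the symmetric bound $\frac\Phi4=\frac12(k+\frac1k)=1+\frac{(k-1)^2}{2k}$ with $k-1=4\kappa\approx4t$ exceeds $1$ by about $8t^2$. This is why order four started from a peaked extremal matrix.

\subsection{The construction}

\begin{proposition}\label{prop:even}
Let $m\ge3$, $t=\frac1{5m}$ and $\eta=\frac{4t^2}m$. There is a $(\kappa_1,\mu_1)$-core of order $2m$ with
\[
\kappa_1=t+\frac{2t^2}m=\frac1{5m}+\frac2{25m^3},\qquad \mu_1=1+\eta=1+\frac4{25m^3}>1 .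
\]
The number $k=1+2m\kappa_1$ satisfies $k+\sqrt k<3$.
\end{proposition}

\begin{proof}
Let $b=\frac t2$ and $b'=-\frac{t(m-2)}{2m}$, so that
\begin{equation}\label{eq:bb}
4bb'=-t^2\Bigl(1-\frac2m\Bigr).
\end{equation}
Put
\[
C=\begin{pmatrix}X&Y\\Z&0\end{pmatrix},\qquad
Y=\tfrac1mJ+\tfrac tm f\mathbf 1^T+b\,ff^T,\qquad
Z=\tfrac1mJ+\tfrac tm\mathbf 1f^T+b'\,ff^T,
\]
where $X$ is the $m\times m$ matrix with $X_{11}=-t-\frac\eta2$, $X_{22}=t-\frac\eta2$, $X_{12}=X_{21}=\frac\eta2$ and all other entries $0$.

\smallskip
\emph{Signs.} Since $|b'|\le b=\frac t2$, all entries of $Y$ and $Z$ are at least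
\[
\tfrac1m-\tfrac tm-\tfrac t2=\tfrac1m\bigl(1-\tfrac1{5m}-\tfrac1{10}\bigr)>0 .
\]
The off-diagonal entries of $X$ are nonnegative, and $X_{22}=t-\frac{2t^2}m>0$. So the only negative entry of $C$ is $X_{11}=-(t+\frac{2t^2}m)=-\kappa_1$.

\smallskip
\emph{Sums.} From $\mathbf 1^Tf=0$ we get
\begin{align*}
X\mathbf 1&=-tf, & Y\mathbf 1&=\mathbf 1+tf, & Z\mathbf 1&=\mathbf 1,\\
\mathbf 1^TX&=-tf^T, & \mathbf 1^TZ&=\mathbf 1^T+tf^T, & \mathbf 1^TY&=\mathbf 1^T .
\end{align*}
Hence $X\mathbf 1+Y\mathbf 1=\mathbf 1$, $Z\mathbf 1=\mathbf 1$, $\mathbf 1^TX+\mathbf 1^TZ=\mathbf 1^T$ and $\mathbf 1^TY=\mathbf 1^T$. So all row and column sums of $C$ equal $1$. The term $\frac tmf\mathbf 1^T$ in $Y$ and the term $\frac tm\mathbf 1f^T$ in $Z$ are there to repair the sums disturbed by $X$.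

\smallskip
\emph{Spectrum.} Most of the space is annihilated. Let
\[
K=\{(x;0):x_1=x_2=0,\ \mathbf 1^Tx=0\}\oplus\{(0;y):y_1=y_2,\ \mathbf 1^Ty=0\}.
\]
Then $\dim K=(m-3)+(m-2)=2m-5$. On the first summand $Xx=0$, $\mathbf 1^Tx=0$ and $f^Tx=0$. On the second $\mathbf 1^Ty=0$ and $f^Ty=0$. Hence $CK=0$. The orthogonal complement of $K$ consists of the vectors $(x;y)$ with $x\in\langle \mathbf 1,s,f\rangle$ and $y\in\langle\mathbf 1,f\rangle$. For $m\ge3$ the vectors $\mathbf 1,s,f$ are linearly independent, so this complement has dimension $5$ and basis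
\[
e=(\mathbf 1;\mathbf 1),\quad \omega=(\mathbf 1;-\mathbf 1),\quad G=(s-\tfrac2m\mathbf 1;0),\quad F=(f;0),\quad F'=(0;f).
\]
We compute $C$ on it, using $Xs=-tf$, $Xf=-ts-\eta f$, $f^Ts=0$, $\mathbf 1^Ts=2$ and $f^Tf=2$:
\begin{align*}
Ce&=(X\mathbf 1+Y\mathbf 1;\,Z\mathbf 1)=e,\\
C\omega&=(X\mathbf 1-Y\mathbf 1;\,Z\mathbf 1)=(-\mathbf 1-2tf;\,\mathbf 1)=-\omega-2tF,\\
CG&=\bigl(-tf+\tfrac{2t}mf;\ \tfrac2m\mathbf 1-\tfrac2m\mathbf 1\bigr)=-t\bigl(1-\tfrac2m\bigr)F,\\
CF&=\bigl(-ts-\eta f;\ \tfrac{2t}m\mathbf 1+2b'f\bigr)=-\tfrac{2t}m\omega-tG-\eta F+2b'F',\\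
CF'&=(Yf;\,0)=2bF .
\end{align*}
For $CF$ we used $-ts=-t(s-\frac2m\mathbf 1)-\frac{2t}m\mathbf 1$.

Thus $\mathbb R^{2m}=K\oplus\langle e\rangle\oplus\langle\omega,G,F,F'\rangle$, all three summands being invariant. On the last one the characteristic polynomial is
\[
\det\begin{pmatrix}\lambda+1&0&\frac{2t}m&0\\0&\lambda&t&0\\2t&t(1-\frac2m)&\lambda+\eta&-2b\\0&0&-2b'&\lambda\end{pmatrix}.
\]
Off the diagonal, only the row and the column of $F$ are occupied. So a permutation contributing to the determinant is either the identity or a transposition of $F$ with one of $\omega,G,F'$, and the determinant equals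
\[
(\lambda+1)\lambda^2(\lambda+\eta)-\frac{4t^2}m\lambda^2-\Bigl[t^2\Bigl(1-\frac2m\Bigr)+4bb'\Bigr](\lambda+1)\lambda .
\]
The bracket vanishes by \eqref{eq:bb}, and $\frac{4t^2}m=\eta$. What is left is
\[
\lambda^2\bigl[(\lambda+1)(\lambda+\eta)-\eta\bigr]=\lambda^3(\lambda+1+\eta).
\]
So $C$ has spectrum $(1,0^{(2m-2)},-(1+\eta))$.

\smallskip
\emph{Size of $k$.} Since $m\ge3$, $k=1+\frac25+\frac4{25m^2}<\frac32$ and $\sqrt k<\frac54$, so $k+\sqrt k<3$.
\end{proof}

\begin{remark}
The image of $\langle\omega,G,F,F'\rangle$ under $C$ is spanned by $F$, $\omega$ and $-tG+2b'F'$, so it has dimension $3$. Hence the eigenvalue $0$, of multiplicity $3$ there, has a single Jordan block of size $3$.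
\end{remark}

\section{Odd orders, and the proof of Theorem~\ref{thm:main}}\label{sec:odd}

On the symmetric side, odd orders were handled by appending a $0$ to $w$. The corresponding operation on cores makes sense without symmetry.

\begin{lemma}\label{lem:border}
Let $C$ be a $(\kappa_1,\mu_1)$-core of order $2m$, let $n=2m+1$ and $\nu=\frac{2m}n$. Then
\[
M=\begin{pmatrix}\nu C&\frac1n\mathbf 1\\ \frac1n\mathbf 1^T&\frac1n\end{pmatrix}
\]
is a $(\nu\kappa_1,\nu\mu_1)$-core of order $n$.
\end{lemma}

\begin{proof}
Row and column sums are $\nu+\frac1n=1$ and $\frac{2m+1}n=1$. The conditions on the entries are immediate. The space $\{(x;0):\mathbf 1^Tx=0\}$ is invariant: $\mathbf 1^TCx=\mathbf 1^Tx=0$ because the column sums of $C$ are $1$, and the last entry of $M(x;0)$ is $\frac1n\mathbf 1^Tx=0$. There $M$ acts as $\nu C|_{\mathbf 1^\perp}$, with eigenvalues $0^{(2m-2)}$ and $-\nu\mu_1$. The complementary space spanned by $(\mathbf 1;0)$ and $(0;1)$ is invariant as well, since the row sums of $C$ are $1$. On it $M$ has the eigenvalue $1$ and trace $\nu+\frac1n=1$, so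 its other eigenvalue is $0$.
\end{proof}

Both quantities that enter the symmetric bound are unchanged by this step: $n\cdot\nu\kappa_1=2m\kappa_1$, so $k$ is the same, and $n\cdot\nu\mu_1=2m\mu_1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge4$ and $m=\lfloor n/2\rfloor$. Take the core $C$ of order $2m$ from Proposition~\ref{prop:four} if $m=2$ and from Proposition~\ref{prop:even} if $m\ge3$. Put $k=1+2m\kappa_1$ and let $\Phi$ be given by the formula in Theorem~\ref{thm:sym} with this $k$. In both cases
\[
2m\mu_1>\Phi,
\]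
and $k+\sqrt k\le3$ if $m\ge3$. Let $\nu=\frac{2m}n$, $\kappa=\nu\kappa_1$ and $\mu=\nu\mu_1$. There is a $(\kappa,\mu)$-core $M$ of order $n$: take $M=C$ if $n$ is even and the matrix of Lemma~\ref{lem:border} if $n$ is odd.

Let $a=\frac\kappa{1+\kappa}\in(0,1)$, so that $\frac a{1-a}=\kappa$, and $c=a-(1-a)\mu<a$. By Lemma~\ref{lem:core}, $aI+(1-a)M$ is doubly stochastic with spectrum $(1,a^{(n-2)},c)$, so this list lies in $\Theta_n^R$. Since $1+\frac{na}{1-a}=1+n\kappa=1+2m\kappa_1$ is the number $k$ above, Theorem~\ref{thm:sym} applies with the same $\Phi$. Because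
\[
\frac{a-c}{1-a}=\mu=\frac{2m\mu_1}{n}>\frac\Phi n,
\]
the list is not in $\Theta_n^s$.

The values are as stated. For $n=4$: $\kappa=\frac23$, $a=\frac25$, $c=\frac25-\frac35\cdot2=-\frac45$. For $n=5$: $\kappa=\frac45\cdot\frac23=\frac8{15}$, $a=\frac8{23}$, $c=\frac8{23}-\frac{15}{23}\cdot\frac85=-\frac{16}{23}$. For $n\ge6$, insert $\kappa_1$ and $\mu_1$ from Proposition~\ref{prop:even}.
\end{proof}

\section{An open set of lists}\label{sec:open}

To move the spectrum freely we need room in the entries and control over eigenvalues of a matrix that need not be diagonalizable. Mixing with $\frac1nJ$ gives the first. The real Schur form gives the second: a real square matrix with only real eigenvalues can be written $VTV^T$ with $V$ real orthogonal and $T$ upper triangular, the eigenvalues standing on the diagonal of $T$ in any prescribed order.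

\begin{proof}[Proof of Theorem~\ref{thm:open}]
The set $\Theta_n^s$ is closed. Indeed, let $\lambda^{(j)}\to\lambda$ with $\lambda^{(j)}$ realized by a symmetric doubly stochastic matrix $S_j$. The symmetric doubly stochastic matrices form a compact set, so a subsequence of $(S_j)$ converges to a symmetric doubly stochastic matrix $S$. The characteristic polynomials converge along it, so $S$ realizes $\lambda$.

Let $\lambda=(1,\lambda_2,\dots,\lambda_n)\in\Theta_n^R\setminus\Theta_n^s$ be the list of Theorem~\ref{thm:main}, realized by the doubly stochastic matrix $A$. For $0<\varepsilon<1$ put $A_\varepsilon=(1-\varepsilon)A+\frac\varepsilon nJ$. This is doubly stochastic with all entries at least $\varepsilon/n$. Both $A$ and $\frac1nJ$ fix $\mathbf 1$ and preserve $\mathbf 1^\perp$, and $J=0$ on $\mathbf 1^\perp$. So $A_\varepsilon$ has spectrum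
\[
\lambda^\varepsilon=\bigl(1,(1-\varepsilon)\lambda_2,\dots,(1-\varepsilon)\lambda_n\bigr).
\]
As $\lambda^\varepsilon\to\lambda$ for $\varepsilon\to0$ and the complement of $\Theta_n^s$ is open, we can fix $\varepsilon$ with $\lambda^\varepsilon\notin\Theta_n^s$.

Let $Q$ be an orthogonal matrix with first column $\mathbf 1/\sqrt n$. Since $\mathbf 1$ is a left and right eigenvector of $A_\varepsilon$, we have $Q^TA_\varepsilon Q=1\oplus B$ with $B$ real and with real eigenvalues. Write $B=VTV^T$ in real Schur form, the diagonal of $T$ being $((1-\varepsilon)\lambda_i)_{i=2}^n$. For $\delta=(\delta_2,\dots,\delta_n)\in\mathbb R^{n-1}$ put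
\[
A'=A_\varepsilon+Q\bigl(0\oplus V\,\mathrm{diag}(\delta)\,V^T\bigr)Q^T .
\]
The added matrix annihilates $\mathbf 1$ from both sides, so $A'$ has row and column sums $1$. The spectral norm of the added matrix is $\max_i|\delta_i|$, and this bounds the modulus of each of its entries. Hence, if $\max_i|\delta_i|\le\varepsilon/n$, then $A'$ is doubly stochastic. Because $Q^TA'Q=1\oplus V(T+\mathrm{diag}(\delta))V^T$ and $T+\mathrm{diag}(\delta)$ is triangular, the spectrum of $A'$ is
\[
\bigl(1,(1-\varepsilon)\lambda_2+\delta_2,\dots,(1-\varepsilon)\lambda_n+\delta_n\bigr).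
\]
So a full neighborhood of $\lambda^\varepsilon$ in the hyperplane $\{\lambda_1=1\}$ lies in $\Theta_n^R$. Since $\Theta_n^s$ is closed and $\lambda^\varepsilon\notin\Theta_n^s$, a possibly smaller neighborhood lies in $\Theta_n^R\setminus\Theta_n^s$.

Within it we can choose $\delta$ with $\max_i|\delta_i|<\varepsilon/n$ and all $n$ entries of the list distinct. Then $A'$ is entrywise positive and, having distinct eigenvalues, diagonalizable.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On a spectral property of doubly stochastic matrices and its application to their inverse eigenvalue problem}, \texttt{https://core.ac.uk/download/pdf/82294475.pdf}.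
\end{thebibliography}

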